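# Ranks of hyperbolic 3-manifolds glued along a totally geodesic surface

## 1. Two twisted $I$-bundles over a genus two surface

Let $\omega=e^{2\pi i/3}$ and let $S$ be the closed Riemann surface of the equation
$$w^3=f(\zeta),\qquad f(\zeta)=\frac{\zeta}{\zeta^2-1}.$$
The function $f$ has simple zeros at $0,\infty$ and simple poles at $1,-1$. So $\zeta:S\to\hat{\mathbb C}$ is a threefold cyclic cover, totally ramified over these four points, and $\chi(S)=3(2-4)+4=-2$: the genus is $2$. A direct computation gives
$$f(-1/\bar\zeta)=\frac{-1/\bar\zeta}{1/\bar\zeta^2-1}=\frac{\bar\zeta}{\bar\zeta^2-1}=\overline{f(\zeta)} .$$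
Hence
$$\sigma_A(\zeta,w)=(-1/\bar\zeta,\ \bar w),\qquad \sigma_B(\zeta,w)=(-1/\bar\zeta,\ \omega\bar w)$$
are maps $S\to S$. Both are involutions (for $\sigma_B$: $\omega\,\overline{\omega\bar w}=w$), both reverse orientation, and both are free, because they cover the antipodal map $\zeta\mapsto-1/\bar\zeta$, which has no fixed point. Their product $\sigma_B\sigma_A(\zeta,w)=(\zeta,\omega w)$ has order $3$.

For $\bullet\in\{A,B\}$ put
$$X_\bullet=S\times[0,1]\big/(q,0)\sim(\sigma_\bullet q,0).$$
This is the quotient of $S\times[-1,1]$ by the free involution $(q,t)\mapsto(\sigma_\bullet q,-t)$. It is an orientable $I$-bundle over $S/\sigma_\bullet$, with boundary $S\times 1$, which we call $S$. Glue the two along the identity of $S$: $M_0=X_A\cup_SX_B$. What is the rank (least number of generators) of $\pi_1M_0$?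

Paths are multiplied from left to right. For $q\in S$ let $\theta^\bullet_q$ be the path in $X_\bullet$ running from $q=(q,1)$ down to $(q,0)=(\sigma_\bullet q,0)$ and up to $(\sigma_\bullet q,1)=\sigma_\bullet q$. If $p$ is a path in $S$ from $v$ to $w$, the image in $X_\bullet$ of the rectangle $p\times[-1,1]$ has the four sides $p$, $\theta_w^\bullet$, $\sigma_\bullet(p)$, $\theta_v^\bullet$. So, up to homotopy with fixed ends,
$$\theta^\bullet_v\,\sigma_\bullet(p)=p\,\theta^\bullet_w .\tag{1.1}$$

Now look at the preimage $\Theta\subset S$ of the imaginary axis (with $0,\infty$). Let $x,x'$ be the points over $0,\infty$. On $\zeta=is$, $0<s<\infty$, we have $f=-i\,s/(1+s^2)$, and on $\zeta=-is$ we have $f=i\,s/(1+s^2)$. With $\varepsilon=e^{-\pi i/6}$, so that $\varepsilon^3=-i$, and $r(s)=(s/(1+s^2))^{1/3}$, the graph $\Theta$ consists of six arcs from $x$ to $x'$: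
$$p_{2i}(s)=(is,\ \omega^i\varepsilon\, r(s)),\qquad p_{2i+1}(s)=(-is,\ \omega^{-i}\bar\varepsilon\, r(s)),\qquad 0\le s\le\infty .$$
Since $r(1/s)=r(s)$, we read off
$$p_{2i+1}=\sigma_A(p_{2i})^{-1},\qquad p_{2i+2}=\sigma_B(p_{2i+1})^{-1}\qquad(\text{indices mod }6).$$
The complement of $\Theta$ lies over the two half planes $\operatorname{Re}\zeta\gtrless0$, each of which contains one branch point, totally ramified. So it is two open discs, and the loops $p_ip_0^{-1}$ generate $\pi_1(S,x)$.

Put $t_\bullet=\theta^\bullet_xp_0^{-1}$, a loop at $x$ because $\sigma_\bullet x=x'$. Let $p$ be one of the arcs and $\tilde p=\sigma_\bullet(p)^{-1}$. Since $\theta^\bullet_{x'}=(\theta_x^\bullet)^{-1}$, (1.1) says $\theta_x^\bullet\,\tilde p^{-1}=p\,(\theta^\bullet_x)^{-1}$, that is $\tilde p=\theta^\bullet_xp^{-1}\theta_x^\bullet$. Substituting $\theta_x^\bullet=t_\bullet p_0$ gives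
$$\tilde p\,p_0^{-1}=t_\bullet\,(p\,p_0^{-1})^{-1}\,t_\bullet .\tag{1.2}$$
Start with $p=p_0$ and use $A$ and $B$ alternately:
$$p_1p_0^{-1}=t_A^2,\qquad p_2p_0^{-1}=t_Bt_A^{-2}t_B,\qquad p_3p_0^{-1}=t_At_B^{-1}t_A^{2}t_B^{-1}t_A,$$
and two more steps give $p_4p_0^{-1}$ and $p_5p_0^{-1}$ as words in $t_A,t_B$. So $\langle t_A,t_B\rangle$ contains $\pi_1(S)$. The cover $S\times[-1,1]\to X_\bullet$ has degree two and $t_\bullet$ does not lift to a loop, so $\pi_1(S)$ and $t_\bullet$ generate $\pi_1(X_\bullet)$. Hence $\pi_1(M_0)=\langle t_A,t_B\rangle$.

Let us compare. The surface $S/\sigma_\bullet$ is closed and nonorientable with $\chi=-1$, a connected sum of three projective planes. So $\pi_1X_\bullet$ has three generators and $H_1(X_\bullet;\mathbb F_2)$ has dimension $3$: the rank is $3$. By Mayer–Vietoris $\dim H_1(M_0;\mathbb F_2)\ge3+3-\dim H_1(S;\mathbb F_2)=2$. So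
$$\operatorname{rk}\pi_1M_0=2=3+3-2g\qquad(g=2).$$
For the double $DX_A$ the answer is different. Three generators of one copy of $\pi_1X_A$ give $\pi_1(S)$, and $t_A$ of the other copy gives the rest, so the rank is at most $4$. By "half lives, half dies" the image of $H_1(S;\mathbb F_2)$ in $H_1(X_A;\mathbb F_2)$ has dimension $2$. So its diagonal image in the sum of two copies has dimension $2$, and $\dim H_1(DX_A;\mathbb F_2)\ge 6-2=4$. Hence $\operatorname{rk}\pi_1DX_A=4=3+3-g$.

The boundary surface and the ranks of the pieces are the same, and the totals are $3+3-2g$ and $3+3-g$. Neither manifold is hyperbolic: $DX_A$ is doubly covered by $S\times S^1$, whose group contains $\mathbb Z^2$, so $X_A$ carries no hyperbolic metric with totally geodesic boundary. The question is whether geometry removes the ambiguity.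

## 2. Return paths and the conjectured rank formula

All 3-manifolds are hyperbolic in this section, that is, they carry a complete Riemannian metric of constant curvature $-1$, and "totally geodesic" refers to it. Suppose a closed hyperbolic 3-manifold $M$ contains a closed, embedded, separating totally geodesic surface $S$ of genus $g\ge2$. Cutting along $S$ gives compact hyperbolic manifolds $N_A,N_B$, each with totally geodesic boundary isometric to $S$. We say that $M$ is *split by $S$ into $N_A$ and $N_B$*.

**Definition.** A *return path* of a compact hyperbolic 3-manifold $N$ with totally geodesic boundary is a geodesic arc in $N$ with both ends on $\partial N$, orthogonal to $\partial N$ at both ends. The *shortest return path* is the shortest such arc.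

*Example (in a noncompact region).* Between two disjoint planes of $\mathbb H^3$ at distance $d>0$ there is one return path, the common perpendicular, of length $d$. In a compact $N$, return paths lift to common perpendiculars of pairs of planes covering $\partial N$. If all of them are long, $\partial N$ has a wide collar.

**Definition.** For a finitely generated group $G$, $\operatorname{rk}G$ is the minimal number of elements needed to generate $G$. We use $\operatorname{rk}G\ge\dim H_1(G;\mathbb F)$ for every field $\mathbb F$.

**Conjecture** (from the "Research Summary", http://homepages.math.uic.edu/~jdeblois/DeBlois_research.pdf). For each $g\ge2$ there exists $L(g)<\infty$ such that if a closed hyperbolic 3-manifold $M$ is split by a closed, embedded, separating totally geodesic surface $S$ of genus $g$ into manifolds with boundary $N_A$ and $N_B$, and the shortest return paths of $N_A$ and $N_B$ have length at least $L(g)$, then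
$$\operatorname{rk}\pi_1M=\operatorname{rk}\pi_1N_A+\operatorname{rk}\pi_1N_B-g.$$
Here $L(g)$ depends only on $g$ and not on $M$.

The conjecture is false for every genus $g\ge2$.

**Theorem 1.** Let $g\ge2$ and $L>0$. There is a closed orientable hyperbolic 3-manifold $M$, split by a closed embedded separating totally geodesic surface $S$ of genus $g$ into $N_A,N_B$, such that all return paths of $N_A$ and $N_B$ are longer than $L$ and
$$\operatorname{rk}\pi_1M<\operatorname{rk}\pi_1N_A+\operatorname{rk}\pi_1N_B-g.$$
Hence for no $g\ge2$ does a constant $L(g)$ as in the Conjecture exist.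

**Theorem 2.** Let $g\ge2$, $L>0$. For infinitely many integers $e$ there are $M,N_A,N_B$ as in Theorem 1 with
$$\operatorname{rk}\pi_1N_A=\operatorname{rk}\pi_1N_B=g+1+e,\qquad \operatorname{rk}\pi_1M=2+2e=\operatorname{rk}\pi_1N_A+\operatorname{rk}\pi_1N_B-2g,$$
while the double $DN_A$ of the same $N_A$ satisfies $\operatorname{rk}\pi_1(DN_A)=2\operatorname{rk}\pi_1N_A-g$. So even for return paths longer than $L$, $\operatorname{rk}\pi_1M$ is not a function of $g,\operatorname{rk}\pi_1N_A,\operatorname{rk}\pi_1N_B$, and the formula fails if the subtracted $g$ is replaced by any other function of $g$.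

The example of Section 1 is the case "$e=0$", without the geometry.

**Proposition 3.** If $\operatorname{rk}\pi_1N_\bullet=\dim H_1(N_\bullet;\mathbb F)$ for $\bullet=A,B$ and one field $\mathbb F$, then $\operatorname{rk}\pi_1M\ge\operatorname{rk}\pi_1N_A+\operatorname{rk}\pi_1N_B-2g$. (Theorem 2 attains equality, with $\mathbb F=\mathbb F_2$.)

*Proof.* By Mayer–Vietoris, $\dim H_1(M;\mathbb F)\ge\dim H_1(N_A;\mathbb F)+\dim H_1(N_B;\mathbb F)-\dim H_1(S;\mathbb F)$, and $\dim H_1(S;\mathbb F)=2g$. $\square$

Homology is the first tool one would try for the lower bound in the conjecture, and this is where it stops. What is subtracted is the dimension of the image of $H_1(S)$ in $H_1(N_A)\oplus H_1(N_B)$. Each of its two projections has dimension $g$, by half lives, half dies. For a double the two projections coincide and the image has dimension $g$. For two different pieces it can have any dimension up to $2g$, and in $M_0$ it has dimension $2g$. So homology leaves room for the behavior of $M_0$, and we shall realize it with hyperbolic pieces.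

## 3. Surgery that costs one generator per edge orbit

To make $X_\bullet$ hyperbolic we drill out a link and fill it differently. This damages (1.1): the rectangle $p\times[-1,1]$ meets the link, and
$$\theta_v^\bullet\,\sigma_\bullet(p)=m_p^\bullet\,p\,\theta_w^\bullet$$
with an error $m_p^\bullet$. If the errors are wild, the walk that generated $\pi_1(S)$ from $t_A,t_B$ breaks down at its first step. The way out is to choose the link so that for each edge $c$ of a triangulation of $S$ the error is a power of the core of one filling solid torus:
$$m_c^\bullet=(k_c^\bullet)^m .$$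
Then we add $k_c^\bullet$ to the generators, one for each $\sigma_\bullet$-orbit of edges. Let $e$ be the number of such orbits. If the walk still works, $\operatorname{rk}\pi_1M\le2+2e$. If $m$ is even, mod $2$ homology can see all the new generators, and then $\operatorname{rk}\pi_1N_\bullet\ge(g+1)+e$. Both sides of the comparison in Section 1 grow by $2e$ and the discrepancy survives.

The topology (Sections 4–7) works for every invariant triangulation and every even $m>0$. The geometry (Sections 8–12) uses the freedom left. For a fine triangulation the link complement has an explicit hyperbolic structure, built from a packing by small circles, in which the boundary has a wide collar. For large $m$ the collar survives filling. Both pieces will be quotients of one hyperbolic manifold by two isometric involutions, so they can be glued isometrically.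

*Dehn filling.* A slope on a torus is an isotopy class of essential simple closed curves. Filling a torus boundary component along a slope means gluing in a solid torus whose meridian is the slope. If $\mu,\lambda$ are slopes meeting once, oriented with $\mu\cdot\lambda=1$, then $a\lambda+b\mu$ ($a,b$ coprime) is a well-defined slope, since $(\mu,\lambda)$ is determined up to a common sign. *Example.* In a solid torus with meridian $\lambda+m\mu$, the curve $\lambda$ meets the meridian $m$ times, so it is homotopic to the core to the power $\pm m$. With meridian $\mu+m\lambda$ it meets it once and is a longitude.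

## 4. The surface, its dihedral group and its triangulations

Fix $g\ge2$ and put $n=g+1\ge3$, $\omega=e^{2\pi i/n}$, $f(\zeta)=\zeta/(\zeta^2-1)$. Let $S$ be the closed Riemann surface of $w^n=f(\zeta)$. The cover $\zeta:S\to\hat{\mathbb C}$ is cyclic of degree $n$. It is connected and totally ramified over $0,\infty,\pm1$, because $f$ has simple zeros and poles there. So $\chi(S)=n(2-4)+4=2-2g$ and $S$ has genus $g$. As in Section 1,
$$\sigma_A(\zeta,w)=(-1/\bar\zeta,\bar w),\qquad \sigma_B(\zeta,w)=(-1/\bar\zeta,\omega\bar w),\qquad \delta=\sigma_B\sigma_A:(\zeta,w)\mapsto(\zeta,\omega w)$$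
act on $S$. The maps $\sigma_A,\sigma_B$ are free orientation-reversing involutions, and $\sigma_A\delta\sigma_A^{-1}=\delta^{-1}$. So $\Delta=\langle\sigma_A,\sigma_B\rangle$ is dihedral of order $2n$. Let $x,x'$ be the points over $0,\infty$, let $\varepsilon=e^{-\pi i/2n}$ (so $\varepsilon^n=-i$), $r(s)=(s/(1+s^2))^{1/n}$, and for $0\le s\le\infty$
$$p_{2i}(s)=(is,\omega^i\varepsilon r(s)),\qquad p_{2i+1}(s)=(-is,\omega^{-i}\bar\varepsilon r(s))\qquad(\text{indices mod }2n).$$

**Lemma 4.** The preimage $\Theta$ of the imaginary axis is a graph with vertices $x,x'$ and the $2n$ edges $p_0,\dots,p_{2n-1}$, all running from $x$ to $x'$, and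
$$p_{2i+1}=\sigma_A(p_{2i})^{-1},\qquad p_{2i+2}=\sigma_B(p_{2i+1})^{-1}.\tag{4.1}$$
The loops $p_ip_0^{-1}$ generate $\pi_1(S,x)$.

*Proof.* On $\zeta=\pm is$ we have $f=\mp i\,s/(1+s^2)$, and $(\omega^i\varepsilon)^n=-i$, $(\omega^{-i}\bar\varepsilon)^n=i$. So the $p_i$ are all the lifts of the two half axes. Next, $\sigma_A(p_{2i}(s))=(-i/s,\omega^{-i}\bar\varepsilon r(s))=p_{2i+1}(1/s)$, because $r(1/s)=r(s)$. Also $\sigma_B(p_{2i+1}(s))=(i/s,\omega^{i+1}\varepsilon r(s))=p_{2i+2}(1/s)$. This is (4.1). The complement of $\Theta$ lies over the half planes $\operatorname{Re}\zeta>0$ and $\operatorname{Re}\zeta<0$, each a disc containing exactly one branch point, totally ramified. So its preimage is one open disc, and $S$ is $\Theta$ with two 2-cells attached. Hence $\pi_1(\Theta,x)\to\pi_1(S,x)$ is onto, and $\pi_1(\Theta,x)$ is generated by the $p_ip_0^{-1}$. $\square$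

**Definition.** A triangulation $\tau$ of $S$ is *admissible* if it is a genuine simplicial complex, $\Delta$ acts on it simplicially (affinely on simplices), and $\Theta$ lies in its 1-skeleton.

*Examples.* Identify $\hat{\mathbb C}$ with the boundary of a regular octahedron so that $0,\infty;\,1,-1;\,i,-i$ are the pairs of opposite vertices, $\zeta\mapsto-1/\bar\zeta$ is $-\mathrm{id}$, and the real axis, the imaginary axis and the unit circle are the three coordinate squares. (Stereographic projection followed by radial projection does this.) The eight faces lift to $S$, because all branch points are vertices. Each closed triangle of the lift maps homeomorphically to a face, so it has three different vertices. The lift is $\Delta$-invariant and contains $\Theta$ in its 1-skeleton, but two edges may share both ends. Let $\tau_0$ be its second barycentric subdivision, which is a genuine simplicial complex. Then $\tau_0$ is admissible. For $k\ge1$ let $\tau_k$ be the *edgewise subdivision* of $\tau_0$: each triangle is cut into $k^2$ triangles with vertices at the points whose barycentric coordinates lie in $\frac1k\mathbb Z$ (for $k=2$: four triangles, by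 the midpoints of the sides). It is again admissible.

Let $\tau$ be admissible with vertex, edge and triangle sets $V,J,\mathcal T$. Neither $\sigma_A$ nor $\sigma_B$ maps a simplex to itself, for it would fix the barycenter. So every $\sigma_\bullet$-orbit of edges has two elements, and we put $e=|J|/2$. For $\tau_k$, $e\to\infty$ as $k\to\infty$.

## 5. The edge–vertex link and the surgered pieces

Let $\tau$ be admissible and $\beta_v$ ($v\in V$) its barycentric coordinate functions on $S$. Put
$$\Phi_v=\{\beta_v\ge\tfrac34\}\subset Q_v=\{\beta_v\ge\tfrac23\},\qquad h=\max\bigl(0,\tfrac34-\max_v\beta_v\bigr):S\to[0,\tfrac12].$$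
The discs $Q_v$ are disjoint, and $h$ vanishes exactly on $\bigcup\Phi_v$. For an edge $j=vw$ let $\kappa_j$ be the part of $j$ outside $\operatorname{int}\Phi_v\cup\operatorname{int}\Phi_w$. It crosses $\partial Q_v$ and $\partial Q_w$ once each. In $S\times[-1,1]$ put
$$\ell_v=\partial Q_v\times0,\qquad K_j=\{(q,t):q\in\kappa_j,\ |t|\le h(q)\},\qquad u_j=\partial K_j .$$
The $K_j$ are disjoint discs. $K_j$ meets $\ell_v$ and $\ell_w$ transversely in one point each ($j=vw$) and no other $\ell$. Let $\hat{\mathcal L}$ be the link of all $u_j$ and $\ell_v$. It is invariant under the free involutions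
$$\hat s_\bullet(q,t)=(\sigma_\bullet q,-t),$$
which preserve orientation. On the torus around $u_j$ let $\mu_j$ be the meridian and $\lambda_j$ the framing given by $K_j$. On the torus around $\ell_v$ let $\mu_v$ be the meridian and $\lambda_v$ the framing given by $Q_v\times0$. Orient them with $\mu\cdot\lambda=1$. Everything is $\hat s_\bullet$-invariant. Let $X_\bullet=(S\times[-1,1])/\hat s_\bullet$ as in Section 1 and let $\mathcal L_\bullet$ be the image of $\hat{\mathcal L}$. It has $e$ components of type $u$ and $|V|/2$ of type $\ell$, and its components bound the images of the discs $K_j$, $Q_v\times0$. These images are embedded, since $\hat s_\bullet$ moves each disc off itself.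

For even $m>0$ let $N_\bullet=X_\bullet(\mathcal L_\bullet)$ be the result of filling along
$$\lambda_j+m\mu_j\ \text{ on } u_j,\qquad \mu_v+m\lambda_v\ \text{ on }\ell_v .$$
Its boundary is $S=S\times1$. Let $M=N_A\cup_SN_B$ and $DN_A=N_A\cup_SN_A$, glued by the identity of $S$. In Sections 5–7 these are only topological manifolds.

**Lemma 5.** $\dim H_1(N_\bullet;\mathbb F_2)=g+1+e$.

*Proof.* All coefficients are $\mathbb F_2$. The closed nonorientable surface $S/\sigma_\bullet$ has $\chi=1-g$, so $\dim H_1(X_\bullet)=g+1$. In the exact sequence
$$H_2(X_\bullet)\to H_2(X_\bullet,X_\bullet\smallsetminus\mathcal L_\bullet)\to H_1(X_\bullet\smallsetminus\mathcal L_\bullet)\to H_1(X_\bullet)\to H_1(X_\bullet,X_\bullet\smallsetminus\mathcal L_\bullet)=0$$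
the second group is $\mathbb F_2^{|\mathcal L_\bullet|}$, with the meridian discs as a basis, and the first map records intersection numbers with the components. These vanish, because every component bounds a disc in $X_\bullet$. So $\dim H_1(X_\bullet\smallsetminus\mathcal L_\bullet)=g+1+|\mathcal L_\bullet|$ and the meridians are linearly independent. Filling kills the slopes. As $m$ is even, $\mu_v+m\lambda_v\equiv\mu_v$. For $j=vw$, the disc $K_j$ minus its two intersections with the link gives $\lambda_j+m\mu_j\equiv\lambda_j\equiv\mu_v+\mu_w$. So the slopes span exactly the span of the meridians of the $\ell$-components, and the quotient has dimension $g+1+(\text{number of }u\text{-components})=g+1+e$. $\square$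

## 6. Windows, strips and powers of cores

**Step 1: splitting $X_\bullet$.** This separates the two kinds of link components. Let $S'=S\smallsetminus\bigcup\operatorname{int}\Phi_v$, a connected surface with nonempty boundary. Let $U_\bullet\subset X_\bullet$ be the image of $\{q\in S',\,|t|\le h(q)\}$ and $E_\bullet$ the image of $\{h\le t\le1\}$. Since $h$ vanishes on $\partial S'$ and is positive inside, $U_\bullet$ is an $I$-bundle over $S'/\sigma_\bullet$ with the fibers over the boundary pinched to points. It is homeomorphic to the unpinched $I$-bundle. The surface $S'/\sigma_\bullet$ is a disc with bands, so $U_\bullet$ is a ball with 1-handles, and it is orientable: a handlebody. $E_\bullet$ is $S\times[0,1]$ with the discs ("windows") $\Phi_v$ and $\Phi_{\sigma_\bullet v}$ on its bottom identified by $\sigma_\bullet$. We have $X_\bullet=U_\bullet\cup E_\bullet$, and $U_\bullet\cap E_\bullet=\partial U_\bullet$ is a connected closed surface (the image of the graph of $h$ over $S'$).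

The $\ell_v$ lie in $\operatorname{int}U_\bullet$. The $u_j$ lie on $\partial U_\bullet$ and bound the properly embedded discs $K_j$ of $U_\bullet$, so their framings by $K_j$ and by $\partial U_\bullet$ agree. Push the $u_j$ slightly into $E_\bullet$. Let $U'_\bullet$, $E'_\bullet$ be the filled pieces, so $N_\bullet=E'_\bullet\cup_{\partial U_\bullet}U'_\bullet$.

**Step 2: filling $U_\bullet$.** We show that $U'_\bullet$ is again a handlebody, so that it contributes no generators. The annulus $\{\frac23\le\beta_v\le\frac34\}\times0$ connects $\ell_v$ to a curve on $\partial U_\bullet$ and induces the framing $\lambda_v$. A regular neighborhood of it is a solid torus $P_v$, attached to the rest of $U_\bullet$ along an annulus of slope $\lambda_v$, and $P_v$ minus a tube around $\ell_v$ is a torus times an interval. After filling, $P_v$ becomes a solid torus with meridian $\mu_v+m\lambda_v$, which meets $\lambda_v$ once. So the attaching annulus is again longitudinal, and $U'_\bullet$ is homeomorphic to $U_\bullet$. Thus $U'_\bullet$ is a handlebody with boundary $\partial U_\bullet$, and $\pi_1(\partial U_\bullet)\to\pi_1(U'_\bullet)$ is onto. By van Kampen,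 $\pi_1(E'_\bullet)\to\pi_1(N_\bullet)$ is onto.

**Step 3: filling $E_\bullet$.** We find generators of $\pi_1(E'_\bullet)$. The pushed $u_j$ is parallel in $E_\bullet$ to $\partial K_j\subset\partial E_\bullet$. As in Step 2, $E'_\bullet$ is a copy of $E_\bullet$ with, for each $\sigma_\bullet$-orbit of edges $j$, a solid torus attached along an annulus with core $\partial K_j$ of slope $\lambda_j$, the meridian of the solid torus being $\lambda_j+m\mu_j$. In it $\lambda_j$ is homotopic to $\mathbf k_j^m$ for the suitably oriented core $\mathbf k_j$. So $\pi_1(E'_\bullet)$ is generated by $\pi_1(E_\bullet)$ and the cores $\mathbf k_j$, one for each $\sigma_\bullet$-orbit, each joined to the base point by any path in $E_\bullet$ to its attaching annulus (two such paths differ by conjugation with an element of $\pi_1(E_\bullet)$).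

**Step 4: the corrected form of (1.1).** We compute the error term. For $q$ in a window let $\theta_q^\bullet$ be the path $(q,1)\to(q,0)=(\sigma_\bullet q,0)\to(\sigma_\bullet q,1)$ in $E_\bullet$, from $q$ to $\sigma_\bullet q$. Then $\theta^\bullet_{\sigma_\bullet q}=(\theta^\bullet_q)^{-1}$. Up to homotopy $E_\bullet$ is $S$ with one arc attached for each pair of windows. So $\pi_1(E_\bullet)$ is generated by $\pi_1(S)$ and the $\theta_v^\bullet$, $v\in V$, joined to the base point in $S$. For an oriented edge $c$ of $\tau$ from $v$ to $w$ put
$$m_c^\bullet=\theta_v^\bullet\,\sigma_\bullet(c)\,(\theta_w^\bullet)^{-1}c^{-1}\ (\text{a loop at }v),\qquad\text{i.e.}\qquad\theta_v^\bullet\,\sigma_\bullet(c)=m_c^\bullet\,c\,\theta_w^\bullet .\tag{6.1}$$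
The image of $\{(q,t):q\in c,\ |t|\ge h(q)\}$, which is the rectangle $c\times[-1,1]$ with the interior of $K_c$ removed, is an annulus in $E_\bullet$ (it consists of the strips over $c$ and over $\sigma_\bullet c$, glued along two window segments). Its outer boundary is $m_c^\bullet$ and its inner boundary is $\partial K_c$. So $m_c^\bullet$ is freely homotopic in $E_\bullet$ to $\lambda_c$ on the attaching annulus. Hence there is a loop $k_c^\bullet$ at $v$, the core $\mathbf k_c^{\pm1}$ joined to $v$ by a path in $E_\bullet$, with
$$m_c^\bullet=(k_c^\bullet)^m .\tag{6.2}$$
Directly from the definition,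
$$m^\bullet_{c^{-1}}=\theta_w^\bullet\sigma_\bullet(c)^{-1}(\theta_v^\bullet)^{-1}c=c^{-1}(m_c^\bullet)^{-1}c .\tag{6.3}$$
For an edge path $p=c_1\cdots c_l$ from $v$ to $w$, iterating (6.1) gives
$$\theta_v^\bullet\,\sigma_\bullet(p)=m_p^\bullet\,p\,\theta_w^\bullet,\qquad m_p^\bullet=\prod_{i=1}^l(c_1\cdots c_{i-1})\,m^\bullet_{c_i}\,(c_1\cdots c_{i-1})^{-1}.\tag{6.4}$$

**Step 5: the corrected form of (1.2).** This is the step that the walk uses. Take $x$ as base point and put $t_\bullet=\theta_x^\bullet p_0^{-1}$. Let $p$ be one of the $p_i$ and $\tilde p=\sigma_\bullet(p)^{-1}$. Since $\theta^\bullet_{x'}=(\theta^\bullet_x)^{-1}$, (6.4) reads $\theta_x^\bullet\tilde p^{-1}=m_p^\bullet\,p\,(\theta_x^\bullet)^{-1}$. Inverting, $\tilde p=\theta_x^\bullet\,p^{-1}(m_p^\bullet)^{-1}\theta_x^\bullet$, and with $\theta_x^\bullet=t_\bullet p_0$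
$$\tilde p\,p_0^{-1}=t_\bullet\,(p\,p_0^{-1})^{-1}(m_p^\bullet)^{-1}\,t_\bullet .\tag{6.5}$$

**Lemma 6.** Let $G$ be $\pi_1(N_\bullet,x)$, or $\pi_1$ of a manifold containing $N_\bullet$. Let $H\le G$ contain the image of $\pi_1(S,x)$, the element $t_\bullet$ and, for each $\sigma_\bullet$-orbit of edges, one element $\zeta k_c^\bullet\zeta^{-1}$, where $c$ is an oriented representative and $\zeta$ a path in $S$ from $x$ to the origin of $c$. Then $H$ contains the image of $\pi_1(N_\bullet,x)$.

*Proof.* Since $\pi_1(S)\subset H$, the paths $\zeta$ may be changed within $S$. Call $v\in V$ *good* if $a\,\theta_v^\bullet\,d^{-1}\in H$ for some (equivalently all) paths $a,d$ in $S$ from $x$ to $v$ and to $\sigma_\bullet v$. The vertex $x$ is good because $t_\bullet\in H$, and $v$ is good iff $\sigma_\bullet v$ is, as $\theta^\bullet_{\sigma_\bullet v}=(\theta_v^\bullet)^{-1}$.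

Let $v$ be good and $c$ an edge from $v$ to $w$. Suppose the chosen representative of its orbit is $c$ or $c^{-1}$. By (6.2), and (6.3) in the second case, $a\,m_c^\bullet a^{-1}\in H$. By (6.1), $\theta_w^\bullet=c^{-1}(m_c^\bullet)^{-1}\theta_v^\bullet\sigma_\bullet(c)$. So
$$(ac)\,\theta_w^\bullet\,(d\,\sigma_\bullet(c))^{-1}=(a\,m_c^\bullet a^{-1})^{-1}\,(a\,\theta_v^\bullet\,d^{-1})\in H,$$
and $w$ is good. If the representative is $\sigma_\bullet(c)^{\pm1}$, apply this to the good vertex $\sigma_\bullet v$ and the edge $\sigma_\bullet c$: then $\sigma_\bullet w$, hence $w$, is good. As the 1-skeleton is connected, all vertices are good. So $H$ contains the image of $\pi_1(E_\bullet)$ and the cores, i.e. the image of $\pi_1(E'_\bullet)$, which maps onto $\pi_1(N_\bullet)$. $\square$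

## 7. The ranks of $N_A$, $N_B$, $M$ and $DN_A$

**Proposition 7.** For every admissible $\tau$ and every even $m>0$,
$$\operatorname{rk}\pi_1N_A=\operatorname{rk}\pi_1N_B=g+1+e,\qquad\operatorname{rk}\pi_1M=2+2e,\qquad\operatorname{rk}\pi_1(DN_A)=2(g+1+e)-g .$$

*Proof.* **Step 1: two generators and $2e$ cores generate $\pi_1M$.** Here the walk of Section 1 is repeated. We do not know beforehand that $\pi_1(S)\subset H$, so the joining paths matter. Let $H\le\pi_1(M,x)$ be generated by $t_A$, $t_B$ and the following $e+e$ elements.

* ($A$) By (4.1), $\sigma_A$ interchanges the arcs $p_{2i}$ and $p_{2i+1}$ of $\Theta$. So each $\sigma_A$-orbit of edges in $\Theta$ has exactly one representative $c$ on an even arc $p_{2i}$. Orient it along $p_{2i}$ and take $\zeta k_c^A\zeta^{-1}$, where $\zeta$ is the initial segment of $p_{2i}$ up to the origin of $c$. For orbits not in $\Theta$ take any representative and any $\zeta\subset S$.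
* ($B$) By (4.1), $\sigma_B$ interchanges $p_{2i+1}$ and $p_{2i+2}$. So each $\sigma_B$-orbit in $\Theta$ has exactly one representative on an odd arc. Take $\zeta k_c^B\zeta^{-1}$ with initial segments $\zeta$ of odd arcs. For the other orbits choose arbitrarily.

Every edge of an even arc is the chosen representative in ($A$), and every edge of an odd arc is the chosen one in ($B$). So by (6.2) and (6.4), $m^A_{p_{2i}}\in H$ and $m^B_{p_{2i+1}}\in H$ for all $i$. The arcs lie in the common surface $S$, so (6.5) may be used for both pieces. Start from $p_0p_0^{-1}=1\in H$. With $\bullet=A$, (6.5) passes from $p_{2i}$ to $p_{2i+1}$. With $\bullet=B$ it passes from $p_{2i+1}$ to $p_{2i+2}$. So $p_ip_0^{-1}\in H$ for all $i$, and by Lemma 4 $H$ contains the image of $\pi_1(S,x)$. By Lemma 6 for $A$ and for $B$, $H$ contains the images of $\pi_1(N_A)$ and $\pi_1(N_B)$. So $H=\pi_1(M)$ and $\operatorname{rk}\pi_1M\le2+2e$.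

**Step 2: the pieces.** We match the lower bound of Lemma 5. $\pi_1(N_A,x)$ is generated by $t_A$, the $n-1=g$ elements $p_{2i}p_0^{-1}$ ($1\le i\le n-1$) and the $e$ elements ($A$). Indeed $m^A_{p_{2i}}$ is in the subgroup they generate, so (6.5) gives all $p_{2i+1}p_0^{-1}$, hence $\pi_1(S)$, and Lemma 6 applies. For $N_B$ take $t_B$, the $p_{2i}p_0^{-1}$, and the loops $\zeta k_c^B\zeta^{-1}$ along even arcs: each $\sigma_B$-orbit of edges in $\Theta$ also has exactly one representative on an even arc, and $\sigma_B(p_{2i})^{-1}=p_{2i-1}$ by (4.1), so (6.5) gives all the odd arcs. Thus $\operatorname{rk}\pi_1N_\bullet\le1+g+e$, and Lemma 5 gives equality.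

**Step 3: lower bound for $M$.** By Mayer–Vietoris, as in Proposition 3, $\dim H_1(M;\mathbb F_2)\ge2(g+1+e)-2g=2+2e$. With Step 1, $\operatorname{rk}\pi_1M=2+2e$.

**Step 4: the double.** The $g+1+e$ generators of one copy of $\pi_1(N_A)$ give $\pi_1(S)$. Adding the $1+e$ elements $t_A$ and ($A$) of the other copy gives everything, by Lemma 6. So $\operatorname{rk}\pi_1(DN_A)\le2(g+1+e)-g$. Conversely the image of $H_1(S;\mathbb F_2)$ in $H_1(N_A;\mathbb F_2)^{\oplus2}$ is the diagonal image of a space of dimension $g$ (half lives, half dies). So $\dim H_1(DN_A;\mathbb F_2)\ge2(g+1+e)-g$. $\square$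

It remains to choose $\tau$ and $m$ so that $N_A$ and $N_B$ are hyperbolic with totally geodesic boundary, with isometric gluing along $S$ and all return paths longer than $L$.

## 8. Invariant circle packings with small circles

**Koebe–Andreev–Thurston theorem** (Thurston's notes Ch. 13; Colin de Verdière, Invent. Math. 104 (1991)). For a simplicial triangulation of a closed orientable surface of genus $\ge2$ with vertex set $V$ there is a unique $\rho:V\to(0,\infty)$ such that the hyperbolic triangles with side lengths $\rho(v)+\rho(w)$ have angle sum $2\pi$ at each vertex.

*Example.* If all degrees equal $d\ge7$, then $\rho$ is constant. The triangles are equilateral with angle $2\pi/d$ and side $2\rho$. Halving one gives a right triangle with angles $\pi/d$ and $2\pi/d$, so $\cosh\rho=\cos(\pi/d)/\sin(2\pi/d)=1/(2\sin(\pi/d))$.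

Apply the theorem to $\tau_k$. By uniqueness $\rho$ is $\Delta$-invariant. Map each affine simplex of $\tau_k$ to the corresponding hyperbolic simplex by the normalized linear parametrization in the hyperboloid model. This is compatible with faces and with isometries. So $S$ gets a hyperbolic metric, depending on $k$, for which $\Delta$ acts by isometries and $\tau_k$ is geodesic.

Let $D_v$ be the closed disc of radius $\rho(v)$ about $v$. In a triangle $T=uvw$, developed into $\mathbb H^2$, the three discs about the vertices touch pairwise, exactly at a point $x_{uv}$ etc. of each side. The side $uw$ is covered by the discs about $u$ and $w$. The disc about $v$ meets these only in $x_{uv}$ and $x_{vw}$, which are not on $uw$, so it misses $uw$. Hence the sector of radius $\rho(v)$ at $v$ lies in $T\smallsetminus uw$. Going around $v$, the sectors form $D_v$, an embedded disc in the open star of $v$. Different $D_v$ have disjoint interiors and are tangent exactly along the edges.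

The total area $4\pi(g-1)$ bounds only the average size of the discs; a single disc might stay large. The next lemma excludes this.

**Lemma 8.** $\rho_{\max}(k):=\max_v\rho(v)\to0$ as $k\to\infty$.

*Proof.* **Step 1: many rings around $v$ make $\rho(v)$ small.** Let $c_1,c_2,\dots$ be disjoint simple closed edge cycles of $\tau_k$ with $n_i$ vertices, not through $v$, each bounding a disc $B_i\subset S$ containing $v$. The curve $c_i$ lies in $\bigcup_{u\in c_i}D_u$, which $\operatorname{int}D_v$ misses. So $\operatorname{int}D_v\subset B_i$. Lift $B_i$ to $\mathbb H^2$. A geodesic line through the lift of $v$ meets the boundary on both sides at distance $\ge\rho(v)$. These two points are at distance $\ge2\rho(v)$ and divide the boundary into two arcs, so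
$$2\sum_{u\in c_i}\rho(u)=\operatorname{length}(\partial B_i)\ge4\rho(v).$$
By Cauchy–Schwarz and $\operatorname{area}(D_u)=4\pi\sinh^2(\rho(u)/2)\ge\pi\rho(u)^2$,
$$\frac{4\rho(v)^2}{n_i}\le\sum_{u\in c_i}\rho(u)^2\le\frac1\pi\sum_{u\in c_i}\operatorname{area}(D_u).$$
Sum over $i$. The cycles are disjoint and $\operatorname{area}(S)=4\pi(g-1)$, so
$$\rho(v)^2\sum_i\frac1{n_i}\le g-1 .$$
It remains to find cycles with $\sum1/n_i\to\infty$ uniformly in $v$.

**Step 2: finding the rings.** Let $\beta_w$ now denote the barycentric coordinates of $\tau_0$. Choose a vertex $w$ of $\tau_0$ with $\beta_w(v)\ge\frac13$ and put $s=k(1-\beta_w(v))\le\frac23k$, an integer. Let $d_0$ be the maximal degree of $\tau_0$.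

*Case $s\le\sqrt k$.* For $s<i<k$ let $c_i$ be the cycle through the vertices of the star of $w$ with $k(1-\beta_w)=i$. In each triangle of the star it is a segment with $i$ edges parallel to the opposite side. So it has at most $d_0i$ vertices, and it encloses $v$. Hence
$$\sum\frac1{n_i}\ge\frac1{d_0}\log\frac{k}{s+1}\ge\frac1{d_0}\left(\tfrac12\log k-\log2\right).$$

*Case $s>\sqrt k$.* Give the triangles of $\tau_0$ the flat metric of equilateral triangles of side $k$. Around $w$ the star contains a flat cone of radius $\frac{\sqrt3}2k$ and angle $\ge\pi$ (the degree is at least $3$). The distance $r_v$ from $w$ to $v$ satisfies $\frac{\sqrt3}2s\le r_v\le s$. The closed Euclidean disc of radius $s/4$ about $v$ misses $w$, lies within distance $\frac54s\le\frac56k<\frac{\sqrt3}2k$ of $w$, and subtends at $w$ an angle $2\arcsin\frac s{4r_v}<\pi$. So it is embedded in the cone, and in it $\tau_k$ is the standard triangular lattice of side $1$. The hexagons of combinatorial radius $i=1,\dots,\lfloor s/4\rfloor$ about $v$ lie in this disc and have $6i$ vertices, and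
$$\sum\frac1{n_i}\ge\tfrac16\log(s/4)\ge\tfrac16\log(\sqrt k/4).$$
Both bounds tend to infinity with $k$, independently of $v$. $\square$

Since $\log\coth(r/2)\to\infty$ as $r\to0$, we may fix $k$ with
$$L':=\log\coth(\rho_{\max}(k)/2)>L ;$$
all large $k$ qualify. From now on $\tau=\tau_k$.

## 9. A cusped manifold from the packing and regular ideal octahedra

**Step 1: the collar piece $O$.** This piece makes return paths long. Write $S=\mathcal P/C$, where $\mathcal P\subset\mathbb H^3$ is a plane and $C$ a Fuchsian group acting on it, and let $\Omega$ be one of the two discs at infinity bounded by $\partial\mathcal P$. Sending a point of $\mathcal P$ to the end of the ray orthogonal to $\mathcal P$ identifies $\mathcal P=\mathbb H^2$ with $\Omega$, equivariantly under all isometries preserving $\mathcal P$ and $\Omega$. Hence this is an isometry for the Poincaré metric of $\Omega$, and hyperbolic circles are round circles in $\Omega$. Lift the triangulation and the packing to $\Omega$.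

For each triangle $T$ let $D_T$ be the disc bounded by its inscribed circle. The tangent lengths from the vertices are determined by the side lengths $\rho(v)+\rho(w)$, so they are the $\rho(u)$, and the touching points are the tangency points of the packing. At $x_{uv}$ the inscribed circle is tangent to the side $uv$, and the circles $\partial D_u,\partial D_v$ are orthogonal to it. So $\partial D_T$ is orthogonal to the three packing circles. Its radius is at most $\rho_{\max}$, since $T$ has diameter $\le2\rho_{\max}$. The interiors of the $D_T$ are disjoint. $D_v$ and $D_T$ cross orthogonally if $v\in T$ and are disjoint otherwise, since $D_v$ lies in the open star of $v$.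

*The interiors of all $D_v,D_T$ cover $\Omega$ minus the tangency points.* The circle $\partial D_T$ meets $\partial D_u$ only in the two touching points next to $u$. One of the two arcs of $\partial D_T$ between them lies inside $D_u$. It is the one facing $u$, because the other contains the third touching point, which is not in $D_u$. So the part of $T$ between the incircle and $u$ has its boundary in $D_u$, hence lies in $D_u$, and only the two touching points are on $\partial D_u$.

Let $\tilde O$ be the closed $\Omega$-side of $\mathcal P$ minus the open half-spaces over all these discs (a locally finite family), and $O=\tilde O/C$. In the upper half-space model with $\mathcal P$ the unit hemisphere and the disc centered at $0$, the disc of radius $r$ has Euclidean radius $\tanh(r/2)$. So the plane over it has distance $\log\coth(r/2)$ from $\mathcal P$. All radii are at most $\rho_{\max}$, hence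

$$\text{$O$ contains all points at distance $<L'$ from $\mathcal P/C=S$ on the $\Omega$-side.}\tag{9.1}$$

A ray orthogonal to $\mathcal P$ ending at $\xi$ starts outside the half-space over a disc $D$ and crosses its boundary plane at most once. So it enters the open half-space iff $\xi\in\operatorname{int}D$, and then exactly once. The entry time is continuous in $\xi\in\operatorname{int}D$ and tends to $\infty$ at $\partial D$. Taking the minimum over the discs containing $\xi$, we see that $O\cup\{\text{ideal points}\}\cong S\times[0,1]$, with the geodesic $S$ as $S\times1$ and with the rays vertical.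

The level $S\times0$ is tiled by pieces of the planes. In the plane over $D_v$ the half-spaces over the $D_T$, $T\ni v$, cut off half-planes bounded by lines joining consecutive tangency points. This leaves an ideal polygon $F_v$ with $\deg v$ vertices. In the plane over $D_T$ there remains an ideal triangle $F_T$. The ideal vertices are the tangency points $x_j$, $j\in J$. Along an edge $F_v\cap F_T$ the dihedral angle of $O$ is $\pi/2$. At $x_{vw}$ the planes over $D_v,D_w$ are tangent to each other, those over $D_T,D_{T^*}$ are tangent to each other, and the two pairs are orthogonal, where $T,T^*$ are the triangles at the edge $vw$. So the cusp section of $O$ at $x_{vw}$ is a Euclidean rectangle $R_{vw}$ with sides on $F_v,F_T,F_w,F_{T^*}$ in this order.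

**Step 2: the octahedra.** They close up $O$ to a manifold with right angles removed. For $T=uvw$ let $\mathrm{Oct}_T$ be a regular ideal octahedron (dihedral angles $\pi/2$) with opposite vertex pairs $\{x_{vw},y_u\},\{x_{uw},y_v\},\{x_{uv},y_w\}$. A face contains one vertex of each pair. Call it white if it contains an even number of $y$'s and black otherwise:
$$W_0=\{x_{vw},x_{uw},x_{uv}\},\quad W_{vw}=\{x_{vw},y_v,y_w\},\ W_{uw},\ W_{uv};\qquad B_0=\{y_u,y_v,y_w\},\quad B_v=\{y_v,x_{uv},x_{vw}\},\ B_u,\ B_w .$$
Each edge lies in one white and one black face. Glue $W_0(T)$ to $F_T$, and $W_{vw}(T)$ to $W_{vw}(T^*)$, preserving the labels of vertices. Call the result $\mathcal W$.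

*Orientation.* Model $\mathrm{Oct}_T$ with $x_{vw}=e_u$, $y_u=-e_u$ and so on, and orient it so that $(e_u,e_v,e_w)$ has a fixed sign when $uvw$ is the positive cyclic order of $T$. The points $x_{vw},x_{uw},x_{uv}$ have the same cyclic order on $F_T$ for all $T$ (that of $u,v,w$), so for the right choice of the sign all gluings $W_0(T)=F_T$ respect orientations. The triangle across $vw$ has positive order $u^*wv$. So the label map $e_u\mapsto e_{u^*}$, $e_v\mapsto e_v$, $e_w\mapsto e_w$ from $\mathrm{Oct}_T$ to $\mathrm{Oct}_{T^*}$ reverses orientation. It extends the gluing of $W_{vw}(T)$ to $W_{vw}(T^*)$ and takes outward normals to outward normals. So that gluing reverses boundary orientations, as it must.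

*Edges.* The twelve edges of $\mathrm{Oct}_T$ are of three kinds: $x_{uv}x_{vw}=W_0\cap B_v$, glued to $F_T\cap F_v$; $x_{vw}y_v=W_{vw}\cap B_v$, glued to the same edge in $T^*$; $y_vy_w=W_{vw}\cap B_0$, glued to the same edge in $T^*$. At each, exactly two pieces meet, with total angle $\frac\pi2+\frac\pi2=\pi$. There $F_v$ is continued by $B_v(T)$, $B_v(T)$ by $B_v(T^*)$, and $B_0(T)$ by $B_0(T^*)$, respectively. So $\mathcal W$ is an orientable hyperbolic manifold with geodesic boundary $S\sqcup\partial_0\mathcal W$, where $\partial_0\mathcal W$ is tiled by the $F_v$, $B_v(T)$, $B_0(T)$.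

*Completeness.* In each octahedron take the horospheres with unit-square sections. They are tangent along edges, and on each face they induce the horocycles with arcs of length $1$. At $x_j$ take in $O$ the horosphere for which the side of $R_j$ on $F_T$ has length $1$. The opposite side, on $F_{T^*}$, then also has length $1$. So all gluings respect these horospheres. After shrinking all by the same factor, $\mathcal W$ is a compact core together with ends (Euclidean annulus)$\times[0,\infty)$, so it is complete.

*Cusps.* There is one annular cusp for each $j=vw\in J$: the sections of $O$, $\mathrm{Oct}_T$, $\mathrm{Oct}_{T^*}$ at $x_j$ are glued cyclically along their sides on $F_T=W_0(T)$, $W_j$, $W_0(T^*)=F_{T^*}$. There is one for each $v\in V$: the sections at $y_v$ of the $\mathrm{Oct}_T$, $T\ni v$, are glued cyclically along their sides on the $W_{vw}$.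

The group $\Delta$ acts isometrically on $O$ (extend an isometry of $\mathcal P$ to $\mathbb H^3$ preserving $\Omega$) and, by labels, on $\mathcal W$. The horospheres are $\Delta$-invariant.

**Step 3: doubling.** This turns annular cusps into torus cusps and gives the involutions. Let $\hat Y$ be the double of $\mathcal W$ along $\partial_0\mathcal W$, with copies $\mathcal W_\pm\supset S_\pm$ and swap $\iota$. It is connected, orientable, complete, of finite volume, with geodesic boundary $S_+\sqcup S_-$ and one torus cusp $u_j$ for each $j\in J$ and $\ell_v$ for each $v\in V$. For $d\in\Delta$ let $\epsilon(d)=d$ or $\iota d$ according as $d$ preserves or reverses the orientation of $S$. This gives a group $\mathcal G_0\cong\Delta$ of orientation-preserving isometries of $\hat Y$, generated by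
$$s_A=\iota\sigma_A,\qquad s_B=\iota\sigma_B .$$
These involutions exchange $S_+$ and $S_-$. They are free on $\hat Y$: a fixed point would lie on $\partial_0\mathcal W$, in an open cell mapped to itself by $\sigma_\bullet$, but each cell of $\partial_0\mathcal W$ determines a simplex of $\tau$ and $\sigma_\bullet$ maps no simplex to itself. For the same reason they fix no cusp.

*Slopes.* All three edges of $W_j$ lie in $\partial_0\mathcal W$, so the doubled triangle $DW_j$ is a properly embedded surface with punctures at $u_j,\ell_v,\ell_w$ ($j=vw$). On the torus $u_j$ let $\lambda_j$ be the slope of $DW_j$ and $\mu_j$ that of $\mathrm{Fix}(\iota)=\partial_0\mathcal W$. On $\ell_v$ let $\lambda_v$ be the slope of $\mathrm{Fix}(\iota)$ and $\mu_v$ that of the surfaces $DW_j$. Each torus is the double of an annulus. One of the two slopes is the boundary of the annulus and the other a doubled spanning arc, so they meet once. With $\mu\cdot\lambda=1$ the pair is determined up to a common sign and preserved by $\mathcal G_0$. The notation agrees with Section 5; the next section justifies this.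

## 10. The cusped manifold is the complement of the edge–vertex link

Let $\hat Y^{tr}$, $\mathcal W^{tr}$ denote $\hat Y$, $\mathcal W$ minus small open horoball neighborhoods of the cusps (shrunk uniformly as far as needed).

**Lemma 9.** Let $\nu$ be a thin open tubular neighborhood of $\hat{\mathcal L}$, invariant under $\hat s_A$ and $\hat s_B$. For $\bullet=A,B$ there is a homeomorphism $\hat\Psi_\bullet:\hat Y^{tr}\to S\times[-1,1]\smallsetminus\nu$ which conjugates $s_\bullet$ to $\hat s_\bullet$, is the identity $S_+=S\times1$ on $S_+$, and carries the slopes $\mu_j,\lambda_j,\mu_v,\lambda_v$ of Section 9 to those of Section 5.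

*Proof.* **Step 1: a convenient $\nu$.** We want its outside to be a region above a graph. Let $\varepsilon=\frac1{100}$. For $j=vw$ let $\eta_j=\max\bigl(0,\varepsilon-\max(\beta_u,\beta_v-\frac34,\beta_w-\frac34)\bigr)$ on each of the two triangles $T=uvw$ at $j$, and $\eta_j=0$ elsewhere. This is continuous: where $\beta_v=0$ and $\beta_u<\varepsilon$ we have $\beta_w>1-\varepsilon>\frac34+\varepsilon$, so $\eta_j=0$ there, and similarly where $\beta_w=0$. The sets $\{\eta_j>0\}$ are disjoint: in $T=uvw$, if $\beta_u,\beta_w<\varepsilon$ then $\beta_v>1-2\varepsilon>\frac34+\varepsilon$. Put $\eta=\sum_j\eta_j$ and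
$$\nu=\{\,\bigl||t|-h(q)\bigr|<\eta(q)\,\}\ \cup\ \bigcup_v\{\,|\beta_v-\tfrac23|<\varepsilon,\ |t|<\varepsilon\,\}.$$
In a slice $\beta_u=b\in[0,\varepsilon)$ of $T$, $\eta_j$ is positive on the interval $\{\beta_v,\beta_w<\frac34+\varepsilon\}$ and equal to $\varepsilon-b$ on the smaller interval where $h>0$. So $\{||t|-h|<\eta_j\}$ is there the open disc $\{|t|<h+\eta_j\}$ minus the nonempty compact disc $\{|t|\le h-\eta_j\}$, an annulus. Altogether the component at $u_j$ is annulus times interval, an open solid torus with core $u_j$. Where $|\beta_v-\frac23|<\varepsilon$ we have $h=\frac34-\beta_v$, so on the first set $|t|>h-\eta>\frac1{12}-2\varepsilon>\varepsilon$ there. So the tubes around the $\ell_v$ are disjoint from those around the $u_j$. $\nu$ is defined by barycentric coordinates and $|t|$, so it is invariant.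

**Step 2: cutting the model.** We find the pieces $O$ and $\mathrm{Oct}_T$ in $S\times[0,1]\smallsetminus\nu$. Let $K_j^+=K_j\cap\{t\ge0\}$ and $T'=T\smallsetminus\bigcup\operatorname{int}\Phi_v$, a hexagon. Cut $S\times[0,1]\smallsetminus\nu$ along the $K_j^+$ and the graphs of $h$ over the $T'$.

The *outer piece* is $\{h+\eta\le t\le1\}$. Its bottom, the graph of $h+\eta$, is tiled by the $\Phi_v$ with corners cut off, the $T'$ with the sides $\kappa_j$ cut off, and for each $j$ one rectangle (over the closure of $\{\eta_j>0\}$, the outer half of the tube around $u_j\cap\{t\ge 0\}$) with sides on $\Phi_v,T',\Phi_w,T^{*\prime}$ in this order.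

The *inner balls* are $\{q\in T',\ 0\le t\le h-\eta\}\smallsetminus\nu$. Their faces are: the graph over $T'\cap\{\eta=0\}$, truncated at the three $u_j$; three half discs $K_j^+$, each a triangle truncated at $u_j,\ell_v,\ell_w$ (the two $\ell$-tubes notch its bottom edge $\kappa_j$); the center of the bottom, a triangle truncated at the three $\ell$'s; and three corners of the bottom, between $\partial\Phi_v$ and $\ell_v$, each a triangle truncated at $\ell_v$ and the two $u_j$ with $v\in j\subset T$. The truncation quadrilateral at $u_j$ has sides on the graph, the corner at $v$, $K_j^+$, the corner at $w$. The one at $\ell_v$ has sides on $K_j^+$, the center, $K_{j'}^+$, the corner at $v$.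

Use the dictionary
$$F_v\leftrightarrow\Phi_v,\quad F_T=W_0(T)\leftrightarrow\text{graph over }T',\quad W_j\leftrightarrow K_j^+,\quad B_0(T)\leftrightarrow\text{center},\quad B_v(T)\leftrightarrow\text{corner at }v,$$
with truncations at $u_j,\ell_v$ corresponding to $x_j,y_v$. Then the inner balls have exactly the face structure of the truncated octahedra ($W_0,B_v,W_j,B_w$ at $x_j$; $W_j,B_0,W_{j'},B_v$ at $y_v$), and all adjacencies are those of $\mathcal W$. The dictionary is $\Delta$-equivariant.

**Step 3: the truncated collar is a product.** We show that, for small horoballs, every ray orthogonal to $\mathcal P$ meets the lift of $O^{tr}$ in an initial interval. Put $x_j=\infty$ in the upper half-space model. Then $\mathcal P$ is a hemisphere of some radius $a$, and $\tilde O$ (which contains $\mathcal P$) lies over a closed rectangle $R$, bounded by the four vertical planes at $x_j$. Let $q$ be the diameter of $R$ and let the horoball be $\{\text{height}>H\}$ with $H^2>a^2+q^2$. A ray from $\mathcal P$ that reaches height $\ge H$ is part of a vertical line or of a semicircle of radius $\ge H$ that starts at height $\le a$ and rises. So its apex has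 horizontal distance at least $\sqrt{H^2-a^2}>q$ from its start. Hence inside $\tilde O$ its height strictly increases, it crosses the horosphere transversely, and once in the horoball it stays there until it leaves $\tilde O$. So the end time of the initial interval is continuous, projection along rays identifies $O^{tr}$ with $S\times[0,1]$, and its bottom with $S$, tiled by the projections of the truncated $F_v$, the truncated $F_T$ and the rectangles $R_j$.

*How this tiling meets a triangle $T$ of $\tau$.* The face $F_T$ projects into $\operatorname{int}D_T\subset T$. As the horoballs shrink, the projection of $R_j$ shrinks to $x_j$, so we may assume that it meets only $T$, $T^*$ and the edge $j$. The plane orthogonal to $\mathcal P$ over $j=vw$ is, seen from $x_j=\infty$, a vertical plane parallel to those of $F_T,F_{T^*}$ (the circles $\partial D_T,\partial D_{T^*}$ touch $j$ at $x_j$ from the two sides) and strictly between them. So it crosses $R_j$ in one segment, the midline, from the side on $F_v$ to the side on $F_w$. Finally, $v$ lies in no other disc than $D_v$, so the ray ending at $v$ hits $F_v$, in a point $o_v$. The planes over the edges at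 $v$ cut $F_v$ along the geodesic rays from $o_v$ to its ideal vertices, and $F_v$ projects into $\operatorname{int}D_v$, which meets no other edges. So $T$ is divided into three corner discs (in the $F_v$), three half rectangles and one central hexagon. The bottom of the outer piece of the model, projected vertically, divides $T$ in the same combinatorial way.

**Step 4: the homeomorphism on $\mathcal W^{tr}$.** We construct $\Psi=\Psi_\bullet:\mathcal W^{tr}\to S\times[0,1]\smallsetminus\nu$ respecting the dictionary, equal to the identity on $S\times1$, and $\sigma_\bullet$-equivariant on $\partial_0\mathcal W^{tr}$. Subdivide the truncated $F_v$ by the rays from $o_v$, and the $\Phi_v$ correspondingly by the edges from $v$.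

1. On the cells of $\partial_0\mathcal W^{tr}$ define $\Psi$ skeleton by skeleton, on one cell in each $\sigma_\bullet$-orbit, and transport it by $\sigma_\bullet$. This is possible since no cell is mapped to itself.
2. Extend $\Psi$ over the truncated $F_T$, over the $R_j$ (mapping the midline to the part of the half tube over $j$), over the truncated $W_j$, and over the truncation quadrilaterals of the octahedra: first over the edges where it is not yet defined, then over the discs.
3. Extend over the truncated octahedra by coning.
4. The map now defined on the bottom of $O^{tr}$ is, after projection to $S$, a homeomorphism of $S$ mapping every simplex of $\tau$ to itself. By the Alexander trick, first on edges, then on triangles, it is isotopic to the identity. The isotopy extends $\Psi$ over $O^{tr}\cong S\times[0,1]$, to the outer piece, with the identity on $S\times1$.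

**Step 5: doubling.** Set $\hat\Psi=\Psi$ on $\mathcal W_+^{tr}$ and $\hat\Psi(s_\bullet p)=\hat s_\bullet\Psi(p)$ for $p\in\mathcal W_+^{tr}$. On $\partial_0\mathcal W^{tr}$, where $s_\bullet=\sigma_\bullet$, the two definitions agree by equivariance. So $\hat\Psi$ is a homeomorphism conjugating $s_\bullet$ to $\hat s_\bullet$, equal to the identity on $S_+$. It maps $DW_j$ to $K_j\smallsetminus\nu$, because $\iota W_j=s_\bullet(W_{\sigma_\bullet j})$ goes to $\hat s_\bullet(K^+_{\sigma_\bullet j})=K_j\cap\{t\le0\}$ minus $\nu$. It maps $\mathrm{Fix}(\iota)$ to $S\times0$ minus $\nu$. Now $S\times0$ crosses $u_j$ transversely and contains $\ell_v$, while $K_j$ bounds $u_j$ and crosses $\ell_v,\ell_w$ transversely. So $\mu_j,\mu_v$ become the meridians, $\lambda_j$ the framing by $K_j$ and $\lambda_v$ the framing by $Q_v\times0$. Orient $S\times[-1,1]$ so that $\hat\Psi$ preserves orientation. This is the same orientation for $A$ and $B$, since both maps are the identity on $S_+$. $\square$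

Consequently $\hat Y^{tr}/s_\bullet\cong X_\bullet\smallsetminus\nu(\mathcal L_\bullet)$, with the same slopes, by a homeomorphism that is the identity on $S$.

## 11. Equivariant hyperbolic Dehn filling

For even $m>0$ fill the cusps of $\hat Y$ along $\lambda_j+m\mu_j$ (on $u_j$) and $\mu_v+m\lambda_v$ (on $\ell_v$), and call the result $\hat Z_m$. Its boundary is $S_+\sqcup S_-$.

**Step 1: the symmetries extend.** We show that $\mathcal G_0$ acts smoothly on $\hat Z_m$. The family of slopes is $\mathcal G_0$-invariant. The stabilizer of a cusp acts on its flat torus $\mathbb R^2/\Lambda$ by a finite group of orientation-preserving affine maps. Their linear parts have finite order and determinant $1$ and preserve a primitive vector of $\Lambda$, the filling slope, up to sign. In a basis starting with this vector they are $\pm\begin{pmatrix}1&c\\0&1\end{pmatrix}$, and finite order forces $c=0$: the linear parts are $\pm I$. In coordinates in which the filling slope is the first factor of $S^1\times S^1=\partial(D^2\times S^1)$, these maps are compositions of rotations in the two factors and possibly $(z,w)\mapsto(\bar z,\bar w)$, and the same formulas define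 an action on $D^2\times S^1$. Do this for one cusp in each orbit and transport. The involutions $s_A,s_B$ act freely on $\hat Z_m$, since they are free on $\hat Y$ and fix no cusp.

**Step 2: a hyperbolic structure on the double.** Let $\mathcal D$ be the double of $\hat Y$ along $S_+\sqcup S_-$, with reflection $r$, and let $\mathcal D_m=D\hat Z_m$. The finite group $\mathcal G=\mathcal G_0\times\langle r\rangle$ acts smoothly on $\mathcal D_m$, and $\mathrm{Fix}(r)=S_+\sqcup S_-$. Fix $b\in S_+$. Filling induces an epimorphism $f_m:\pi_1(\mathcal D,b)\to\pi_1(\mathcal D_m,b)$ commuting with the automorphisms $r_*$.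

A sequence of closed subgroups $\Gamma_m$ converges to $\Gamma$ in the *Chabauty topology* if every element of $\Gamma$ is a limit of elements $\gamma_m\in\Gamma_m$ and every accumulation point of a sequence $\gamma_m\in\Gamma_m$ lies in $\Gamma$. *Example.* In $\mathbb R$, the groups $\frac1m\mathbb Z$ converge to $\mathbb R$ and the groups $m\mathbb Z$ converge to $0$.

**Hyperbolic Dehn surgery theorem** (Thurston's notes, Ch. 5; Benedetti–Petronio, *Lectures on Hyperbolic Geometry*, Ch. E). Let $\rho:\pi_1(\mathcal D,b)\to\mathrm{Isom}^+\mathbb H^3$ be the holonomy of $\mathcal D$, with image $\Gamma$. Since on every cusp the slopes tend to infinity with $m$, for large $m$ the manifold $\mathcal D_m$ is hyperbolic, and its holonomy $\varphi_m:\pi_1(\mathcal D_m,b)\to\Gamma_m\subset\mathrm{Isom}^+\mathbb H^3$ can be normalized so that $\rho_m:=\varphi_m\circ f_m$ converges pointwise to $\rho$ and $\Gamma_m\to\Gamma$ in the Chabauty topology.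

**Step 3: an invariant metric.** We want the symmetries to be isometries. By Dinkelbach–Leeb (Geom. Topol. 13 (2009)) every smooth action of a finite group on a closed hyperbolic 3-manifold is smoothly conjugate to an isometric action. So $\mathcal D_m$ has a $\mathcal G$-invariant hyperbolic metric. By Mostow rigidity it is isometric to the previous one by an isometry homotopic to the identity. So, choosing its developing map suitably, its holonomy is also $\varphi_m$. We use this metric from now on. $\mathrm{Fix}(r)=S_+\sqcup S_-$ is a surface fixed by an isometric involution, so it is totally geodesic. Hence $\hat Z_m$ is a compact hyperbolic manifold with totally geodesic boundary, on which $s_A,s_B$ are free orientation-preserving isometries exchanging $S_\pm$.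

**Step 4: the pieces.** Define
$$N_A=\hat Z_m/s_A,\qquad N_B=\hat Z_m/s_B,\qquad M=N_A\cup_SN_B .$$
Here $\partial N_A$ and $\partial N_B$ are each isometrically identified with $S_+$, which we call $S$, and we glue by the identity of $S_+$, reversing the orientation of $N_B$. So $M$ is a closed orientable hyperbolic manifold, split by the embedded separating totally geodesic surface $S$ of genus $g$ into $N_A$ and $N_B$. Likewise $DN_A$ is closed, orientable and hyperbolic, split by $S$ into two copies of $N_A$. By Lemma 9, $N_\bullet$ is homeomorphic to $X_\bullet(\mathcal L_\bullet)$ of Section 5, for this $\tau$ and $m$, by a homeomorphism which is the identity on $S=S\times1$. So $M$ and $DN_A$ are the manifolds of Section 5, and Proposition 7 applies.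

## 12. Long return paths survive the filling

**Lemma 10.** For all large even $m$, every return path of $\hat Z_m$, hence of $N_A$ and of $N_B$, is longer than $L$.

*Proof.* Return paths of $N_\bullet$ lift to return paths of $\hat Z_m$ of the same length. Suppose that for infinitely many $m$ there is a return path of length $\ell_m\le L$ in $\hat Z_m$. Applying $s_A$ if necessary, assume that it starts on $S_+$.

**Step 1: the reflections converge.** This lets us compare $\mathcal D_m$ with $\mathcal D$ near $S_+$. Let $R_m$ be the lift of $r$ to the universal cover $\mathbb H^3$ of $\mathcal D_m$ fixing the base point over $b$. It fixes pointwise the lift of $S_+$ through that point and reverses orientation. So it is the reflection in a plane $\mathcal P_m$ covering $S_+$, and $R_m\rho_m(\gamma)R_m^{-1}=\rho_m(r_*\gamma)$ for $\gamma\in\pi_1(\mathcal D,b)$. Similarly for $\mathcal D$ we have the reflection $R$ in a plane $\mathcal P$ covering $S_+$, with $R\rho(\gamma)R^{-1}=\rho(r_*\gamma)$. Choose $\gamma_1,\gamma_2,\gamma_3$ such that the $\rho(\gamma_i)$ are loxodromic with distinct attracting fixed points. As $\rho_m\to\rho$, the attracting fixed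 points of $\rho_m(\gamma_i)$ and $\rho_m(r_*\gamma_i)$ converge to those of $\rho(\gamma_i)$ and $\rho(r_*\gamma_i)$, and $R_m$ maps the former to the latter. An orientation-reversing isometry is determined by the images of three distinct points at infinity and depends continuously on them. So $R_m\to R$ and $\mathcal P_m\to\mathcal P$.

**Step 2: $S_+$ has bounded diameter.** This keeps the lifted return paths in a compact region. Choose isometries $h_m\to1$ with $h_m\mathcal P_m=\mathcal P$, and let $\Sigma_m$ be the restriction of $h_m\rho_mh_m^{-1}$ to $\pi_1(S_+,b)$, acting on $\mathcal P$ with quotient isometric to $S_+\subset\mathcal D_m$. It converges pointwise to the cocompact Fuchsian action $\rho|_{\pi_1S_+}$. The Dirichlet domain of the latter with center $b_0$ is a bounded intersection of finitely many half-planes $\{d(\cdot,b_0)\le d(\cdot,\rho(\gamma_i)b_0)\}$ (now with other $\gamma_i\in\pi_1(S_+,b)$). Let $B$ be a ball about $b_0$ containing it in its interior. The circle $\partial B$ is compact and covered by the open complements of these half-planes. So for large $m$ it is covered by the complements of the corresponding half-planes for $\Sigma_m(\gamma_i)$.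 Their intersection is convex, contains $b_0$ and misses $\partial B$, so it lies in $B$, and it contains the Dirichlet domain of $\Sigma_m$. So every point of $S_+\subset\mathcal D_m$ has a lift to $\mathcal P_m$ in a fixed compact set.

**Step 3: passing to the limit.** We produce a forbidden element of $\Gamma$. By Step 2 the return path lifts to the common perpendicular, in a fixed compact set, of $\mathcal P_m$ and a plane $\mathcal Q_m\ne\mathcal P_m$ covering a component of $\mathrm{Fix}(r)$. The reflection $R'_m$ in $\mathcal Q_m$ is a lift of $r$. So $g_m=R_mR'_m\in\Gamma_m$, and $g_m$ is a translation of length $2\ell_m>0$ along this perpendicular. Pass to a subsequence such that $\ell_m\to\ell\le L$, $\mathcal Q_m\to\mathcal Q$ and $R'_m\to R'$, the reflection in $\mathcal Q$. By Chabauty convergence $g_m\to RR'\in\Gamma$.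

If $\ell=0$, then for every $t>0$ suitable powers of the $g_m$ accumulate at a translation of length $t$ along an axis meeting a fixed compact set. All these lie in $\Gamma$, and letting $t\to0$ we contradict its discreteness.

If $\ell>0$, then $RR'\ne1$, so $\mathcal Q\ne\mathcal P$, and $R'=R\,(RR')\in R\,\Gamma$ is a lift of $r$ to the universal cover of $\mathcal D$. So $\mathcal Q$ covers a component of $\mathrm{Fix}(r)=S_+\sqcup S_-$ in $\mathcal D$, and a geodesic of length $\ell\le L<L'$ leaves $S_+$ orthogonally and ends on $S_+\sqcup S_-$. But on both sides of $S_+$ in $\mathcal D$ there is a copy of $O$. By (9.1) such a geodesic, which at time $t$ has distance $t$ from $\mathcal P$, lies in $O\smallsetminus S$ for all times in $(0,L')$, and $O\smallsetminus S$ contains no point of $S_+\sqcup S_-$. This is a contradiction. $\square$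

## 13. Proofs of Theorems 1 and 2

**Proof of Theorem 1.** Given $g\ge2$ and $L>0$, fix $k$ as at the end of Section 8 and an even $m$ so large that Sections 11 and 12 apply. Then $M$ is closed, orientable, hyperbolic, split by $S$ of genus $g$ into $N_A,N_B$, and all return paths of $N_A,N_B$ are longer than $L$ by Lemma 10. By Lemma 5 and Proposition 7,
$$\operatorname{rk}\pi_1N_A+\operatorname{rk}\pi_1N_B-g\ \ge\ 2(g+1+e)-g=g+2+2e\ >\ 2+2e\ \ge\ \operatorname{rk}\pi_1M .$$
A constant $L(g)$ as in the Conjecture would be contradicted by these manifolds with any $L>0$, $L\ge L(g)$. $\blacksquare$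

**Proof of Theorem 2.** For the same manifolds Proposition 7 gives $\operatorname{rk}\pi_1N_A=\operatorname{rk}\pi_1N_B=g+1+e$, and
$$\operatorname{rk}\pi_1M=2+2e=2(g+1+e)-2g,\qquad \operatorname{rk}\pi_1(DN_A)=2(g+1+e)-g=2\operatorname{rk}\pi_1N_A-g .$$
Every large $k$ is allowed, and $e=|J|/2$, half the number of edges of $\tau_k$, tends to infinity with $k$. So infinitely many $e$ occur. Finally, $M$ and $DN_A$ are closed hyperbolic manifolds split by a totally geodesic surface of the same genus $g$ into pieces with the same ranks and with return paths longer than $L$, but the ranks of their groups differ by $g>0$. So $\operatorname{rk}\pi_1M$ is not a function of $g$ and the ranks of the pieces. A formula $\operatorname{rk}\pi_1N_A+\operatorname{rk}\pi_1N_B-\phi(g)$ would need $\phi(g)=2g$ for $M$ and $\phi(g)=g$ for $DN_A$, so it holds for no function $\phi$. $\blacksquare$
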